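# Truth-table minimal pairs of wtt-complete c.e. sets

## A path that forgets its moves

Let a point travel through infinite binary sequences. It starts at $0000\dots$. The numbers $1,2,3,\dots$ may be *requested*, each at most once, in any order. When $n$ is requested, the point keeps its first $n-1$ digits, changes its $n$-th digit from $0$ to $1$, and resets all later digits to $0$. This makes sense: only the request $n$ can set the $n$-th digit to $1$, and it comes once, so the $n$-th digit is still $0$ when it comes.

Here are two histories.

$$\text{History I (requests 2, 3, 1):}\quad 0000\dots\ \to\ 0100\dots\ \to\ 0110\dots\ \to\ 1000\dots$$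
$$\text{History II (request 1 only):}\quad 0000\dots\ \to\ 1000\dots$$

Let $H$ be the set of requested numbers, and let $L(\gamma)$, the *left cut* of a sequence $\gamma$, be the set of finite strings $\rho$ that lie lexicographically to the left of the initial segment of $\gamma$ of length $|\rho|$. In both histories the final sequence is $\gamma=1000\dots$, and $L(\gamma)$ contains $0$; $00,01$; $000,001,010,011$; and so on. But $H=\{1,2,3\}$ in History I and $H=\{1\}$ in History II. So no fixed table that looks only at finitely many values of $L(\gamma)$ answers "is $2\in H$?" correctly in both histories. The move made for $2$ was erased by the move made for $1$.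

Nevertheless $L(\gamma)$ does help to decide $H$, if we may also watch the enumeration. To decide whether $2\in H$, ask $L(\gamma)$ about the four strings of length $2$. This gives $\gamma\restriction 2=10$. Now run the history until the moving point begins with $10$, and see whether $2$ has been requested by then. If it has not, it never will be: a later request $2$ would strictly increase the first two digits, and since the first two digits only increase lexicographically, they could never return to $10$. This procedure asks only about strings of a length known in advance. It is not total on every oracle, though. In History I, feed it an oracle that claims $\gamma\restriction2=11$; the point never begins with $11$, and the search runs forever.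

So a moving path can make its left cut powerful for reductions with bounded use while a fixed table sees little. How far can this be pushed? Could we code the whole halting problem in this fashion into two left cuts $A$ and $B$, and still arrange that fixed tables extract nothing in common from $A$ and from $B$, except computable sets?

## Truth tables, bounded use, and the two theorems

**Definition (truth-table reducibility).** $A\le_{tt}B$ if there is a Turing functional $\Phi$ with $\Phi^B=A$ such that $\Phi^X$ is total for every oracle $X$.

We use the equivalent form with tables. A *truth table* is a pair $(m,f)$ with $f:2^m\to 2$; its value on $Z$ is $(m,f)^Z:=f(Z\restriction m)$. Then $X\le_{tt}Z$ iff there is a total computable $p$, whose values are truth tables, with $X(x)=p(x)^Z$ for all $x$. Indeed, given $\Phi$ total on all oracles and given $x$, consider the binary strings $\sigma$ such that $\Phi^\sigma(x)$ does not halt within $|\sigma|$ steps using only queries below $|\sigma|$. They form a tree with no infinite path, so by König's lemma the tree is finite. Search for $m$ such that no string of length $m$ is in it, and let $f$ tabulate the answers. Conversely, a computable sequence of truth tables evaluates to a total functional.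

**Definition (weak truth-table reducibility).** $A\le_{wtt}B$ if there is a Turing functional $\Psi$ with $\Psi^B=A$ whose use $\psi(x)$ is bounded by a computable function.

The reduction in the opening example is of this second kind. As usual $\emptyset'$ is the halting problem, and every c.e. set is many-one reducible to it.

**Definition (minimal pair).** The tt-degrees of $A,B$ form a minimal pair if $A,B$ are noncomputable and every $X$ with $X\le_{tt}A$ and $X\le_{tt}B$ is computable.

Two results form the background. Jockusch and Mohrherr embedded the diamond lattice into the c.e. tt-degrees preserving the greatest and the least element: there are noncomputable c.e. sets $A,B$ with $A\oplus B\equiv_{tt}\emptyset'$ such that $X\le_{tt}A,B$ implies that $X$ is computable. Degtev obtained c.e. Turing complete sets that form a minimal pair in the tt-degrees of c.e. sets. The question for this lecture is taken from "Minimal Pairs In The C.E. Truth-Table Degrees." (http://homepages.mcs.vuw.ac.nz/~downey/publications/Diamond_ALC.pdf): is $A\equiv_{wtt}B\equiv_{wtt}\emptyset'$ possible?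

**Theorem 1.** There are c.e. sets $A,B$ with $A\equiv_{wtt}B\equiv_{wtt}\emptyset'$ such that every $X$ with $X\le_{tt}A$ and $X\le_{tt}B$ is computable. ($A,B$ are noncomputable, so their tt-degrees form a minimal pair.)

**Theorem 2.** In Theorem 1 one can in addition have $A\oplus B\equiv_{tt}\emptyset'$. Thus the Jockusch–Mohrherr diamond can be realized with both atoms represented by wtt-complete c.e. sets.

Some simple choices are ruled out at once. We cannot take $A=B$, since then $X=A$ is a noncomputable common lower bound. More generally neither set of such a pair can be tt-complete: if $\emptyset'\le_{tt}A$, then $B\le_{tt}A$ because $B$ is c.e., and $X=B$ is a noncomputable common lower bound. Nor can either $\le_{tt}$ in the conclusion be weakened to $\le_{wtt}$: $X=A$ satisfies $X\le_{tt}A$ and $X\le_{wtt}B$, and $X=B$ does the symmetric thing. So the gap between tables and bounded use has to do all the work.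

## One digit and one pending request

Shrink the problem. Suppose $\alpha$ and $\beta$ are single digits, now both $0$, which may only increase. There is one pending request; it may or may not come, and if it comes, both digits must increase. For one argument $x$, the first table gives a value $p(a)\in\{0,1\}$ for each possible final digit $a$ of $\alpha$, and the second gives $q(b)$ for each final digit $b$ of $\beta$. We want either to make $p(\alpha)\ne q(\beta)$ in the end, so that the two tables do not compute the same $X$, or to be able to predict the common value $X(x)$.

The first thing to try is to freeze a disagreement. If $p(0)\neq q(0)$, leave both digits alone. This fails exactly when the request comes: both digits must then increase, nothing protects the values after the move, and possibly $p(a)=q(b)$ for all $a,b\ge1$. A strategy that lets only one side change at a time is not available, because the coding changes both sides at the same moment and below the part of the oracle that the tables look at.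

So do not freeze one position; secure a value on several. Call the digits $1,2,3,\dots$ *fresh*. If some value $i$ is taken by $p$ at two fresh digits, and $1-i$ by $q$ at two fresh digits, discard the other fresh digits and move both sides to the first survivor. When the request comes, move both to the second survivor. The disagreement is still there.

With three fresh digits $1,2,3$ on each side, some value occurs at least twice on each side. If the preceding action is impossible, the value that occurs twice is one and the same value $c$ on both sides. Is $X(x)=c$? Not yet. Take
$$p(0)=q(0)=1,\qquad p(v)=q(v)=0\ \text{ for } v=1,2,3. \tag{1}$$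
Then $c=0$, but $X(x)=1$ if the request never comes. To predict $X(x)$ we would need to know whether the request will come, and that is the information we are not allowed to have.

In (1) there is a second kind of action: leave $\alpha$ at $0$ and move $\beta$ alone to $1$. Now $p(\alpha)=1\ne0=q(\beta)$. If the request never comes, this is a success. If it comes, the disagreement is lost, but then both digits have moved into the fresh region, where the value is $c=0$. The price is one fresh digit of $\beta$.

The proof carries these two kinds of action, called (stay) and (move), through all digits, all arguments and all pairs of tables. "Occurs at two fresh digits" becomes a notion of largeness in a tree, and the discarding of digits becomes a pruning of trees inside which all later coding takes place. The cost in fresh digits is paid by making the trees wide.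

## Wide trees and large clopen sets

Let $(p_e,q_e)_{e\in\omega}$ list effectively all pairs of partial computable functions with truth tables as values. Let $h$ be an injective computable function with range $\{y+1:y\in\emptyset'\}$. Put
$$t_e=6^{e+1},\qquad K_r=t_{r+2}.$$

Let $\mathbb T$ be the set of finite strings $\rho=\rho(1)\dots\rho(r)$ with $\rho(i+1)<K_i$. So a node of length $r$ has the immediate successors $\rho v$, $v<K_r$. $[\mathbb T]$ is the set of infinite paths. Strings of equal length, and paths, are ordered lexicographically. A string $\rho$ is *right of* $\gamma\in[\mathbb T]$ if $\gamma\restriction|\rho|<_{lex}\rho$. We write $|\rho\wedge\gamma|$ for the length of the longest common initial segment. If $\rho$ is right of $\gamma$ and $m=|\rho\wedge\gamma|$, then $m<|\rho|$ and $\rho(m+1)>\gamma(m+1)$. A *tree* is a set $P\subseteq\mathbb T$ closed under initial segments that contains the empty string $\emptyset$, and $[P]$ is the set of its infinite paths.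

For $\gamma\in[\mathbb T]$ let $L(\gamma)=\{\rho\in\mathbb T:\rho<_{lex}\gamma\restriction|\rho|\}$, where strings are coded by numbers. Then $\gamma\restriction n$ is the lex-least string of length $n$ not in $L(\gamma)$. The value of a truth table $(m,f)$ on $L(\gamma)$ depends only on $\gamma\restriction u$, where $u$ is the greatest length of a string with code below $m$. For fixed $e$, which the notation suppresses, put
$$E^A_{x,i}=\{\gamma:p_e(x)^{L(\gamma)}=i\},\qquad E^B_{x,i}=\{\gamma:q_e(x)^{L(\gamma)}=i\}.$$
When $p_e(x),q_e(x)$ converge, these sets are clopen, and $E_{x,1-i}$ is the complement of $E_{x,i}$. Write $E^c$ for the complement of $E$.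

**Definition (largeness).** A *$t_e$-tree above $\rho$ in $P$* is a set $S\subseteq P$ of extensions of $\rho$, with $\rho\in S$, closed under initial segments of length $\ge|\rho|$, such that every element has exactly $t_e$ immediate successors in $S$. A clopen $E$ is *$e$-large above $\rho$ in $P$* if there is such an $S$ all of whose infinite paths are in $E$.

By joining trees, $E$ is $e$-large above $\rho\in P$ iff $E$ is $e$-large above $\rho v$ for at least $t_e$ immediate successors $\rho v\in P$.

For an example, replace $t_e$ by $2$, let every node have three successors $0,1,2$, and let membership in $E$ depend on the first two digits. If these are $00,01,10,11$, then $E$ is large above the nodes $0$ and $1$, so it is large above the root, although it contains only four of the nine strings; $E^c$ is large above the node $2$ only, so it is not large above the root. If instead $E$ is given by $00,01,10,22$, then $E$ is large above $0$, while $E^c$ is large above $1$ and above $2$, so $E^c$ is large above the root.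

**Lemma 1.** If every extension of $\rho$ in $P$ (including $\rho$) has at least $2t_e-1$ immediate successors in $P$, then for every clopen $E$, $E$ or $E^c$ is $e$-large above $\rho$ in $P$.

*Proof.* Let membership in $E$ depend only on $\gamma\restriction u$. We show the claim for every extension $\rho'$ of $\rho$ in $P$, by downward induction on $|\rho'|$. If $|\rho'|\ge u$, all paths through $\rho'$ lie in $E$ or all lie in $E^c$. There is a $t_e$-tree above $\rho'$, since $2t_e-1\ge t_e$, and it works for whichever of the two it is. If $|\rho'|<u$, the claim holds for the at least $2t_e-1$ immediate successors of $\rho'$. At least $t_e$ of them agree on which of $E,E^c$ is $e$-large above them; join the corresponding trees. $\square$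

If a node has at least $2t_e$ successors, both $E$ and $E^c$ may be large above it. That possibility is what makes disagreements available.

## Fresh children, labels and the construction

We build trees $P_s,Q_s$ and paths $\alpha_s\in[P_s]$, $\beta_s\in[Q_s]$ that move to the right, and let $A,B$ be the left cuts of the limits. A request $n$ will force both $\alpha\restriction n$ and $\beta\restriction n$ to move. To secure a disagreement for the pair $(p_e,q_e)$ *at level $n$* is to fix nodes $\sigma,\tau$ of length $n$ and to prune the trees above them so that the two tables take opposite values. This protects against all requests $>n$, since these are served inside the pruned trees. A request $\le n$ destroys it.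

At the end of stage $s$ every level $n\in\omega$ is either *inactive* or *active with a label $(e,u)$*, where $e\le n<u$. Only finitely many levels are active. The label says that the trees above the current nodes of length $n$ have been pruned to $t_e$ successors up to length $u$.

**Definition (fresh children).** A *fresh child* of $\alpha_s\restriction n$ is a number $v>\alpha_s(n+1)$ with $(\alpha_s\restriction n)v\in P_s$. $E$ is *$e$-fresh-large at $\alpha_s\restriction n$* if, for at least $t_e$ fresh children $v$ of $\alpha_s\restriction n$, $E$ is $e$-large above $(\alpha_s\restriction n)v$ in $P_s$. Similarly for $\beta_s,Q_s$.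

For instance, if $\alpha_s(n+1)=2$ and the successors of $\alpha_s\restriction n$ in $P_s$ are given by $0,2,3,5$, the fresh children are $3$ and $5$.

**Definition (eligibility).** $e$ is *eligible at level $n$* (at $s$) if $e\le n$ and for every active level $m\le n$ with label $(e',u')$: $e'\ne e$, and ($e'>e$ or $u'<n$).

So $e$ may override weaker labels $e'>e$, and must respect a stronger label $e'<e$ by working only beyond its length $u'$. Suppose the only active level is level $2$, with label $(1,9)$. Then $0$ is eligible at level $5$; $1$ is not eligible at any level $\ge2$; $2$ is not eligible at level $5$, but is eligible at level $10$, since $9<10$.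

**Definition (attention).** $e$ *requires attention at level $n$* (at $s$) if $e\le n\le s$, $e$ is eligible at level $n$, and there are $x\le s$ with $p_e(x),q_e(x)$ convergent in $\le s$ steps, $i\in\{0,1\}$ and a node $\tau$ such that $E^A_{x,i}$ is $e$-fresh-large at $\sigma:=\alpha_s\restriction n$ and one of the following holds:

- (stay) $\tau=\beta_s\restriction n$, and $E^B_{x,1-i}$ is $e$-fresh-large at $\tau$;
- (move) $n\ge1$, $\tau=(\beta_s\restriction(n-1))v$ with $v$ among the $t_e$ smallest fresh children of $\beta_s\restriction(n-1)$, and $E^B_{x,1-i}$ is $e$-large above $\tau$ in $Q_s$.

**Construction for Theorem 1.**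

*Stage $0$.* $P_0=Q_0=\mathbb T$, $\alpha_0=\beta_0=000\dots$, all levels inactive.

*Stage $s+1=2k+1$ (request $n=h(k)$).* Let $v,w$ be the least fresh children of $\alpha_s\restriction(n-1)$ and $\beta_s\restriction(n-1)$; they exist by Lemma 3 below. The *pivots* are $\pi^A=(\alpha_s\restriction(n-1))v$ and $\pi^B=(\beta_s\restriction(n-1))w$. The trees are unchanged. Let $\alpha_{s+1},\beta_{s+1}$ be the leftmost paths of $P_{s+1}=P_s$, $Q_{s+1}=Q_s$ through $\pi^A,\pi^B$. Deactivate all levels $\ge n$.

*Stage $s+1>0$ even (action).* If nothing requires attention at $s$, change nothing. Otherwise take the least $(n,e)$ ($n$ first, then $e$) such that $e$ requires attention at level $n$, with the least witness $(x,i,\tau)$. Let $S$ be a $t_e$-tree above $\sigma$ in $P_s$ with all paths in $E^A_{x,i}$, in which all immediate successors of $\sigma$ are via fresh children. Let $T$ be a $t_e$-tree above $\tau$ in $Q_s$ with all paths in $E^B_{x,1-i}$; in case (stay) the immediate successors of $\tau$ in $T$ are via fresh children. Choose $u>n+1$ larger than $s$ and than all labels' $u$'s used so far, and so large that $p_e(x)^{L(\gamma)}$ and $q_e(x)^{L(\gamma)}$ depend only on $\gamma\restriction u$. Put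
$$P_{s+1}=\{\rho\in P_s:\rho\not\supseteq\sigma\}\cup\{\rho\in\mathbb T:\rho\supseteq\sigma,\ \rho\restriction\min(|\rho|,u)\in S\}, \tag{2}$$
and define $Q_{s+1}$ likewise with $\tau,T$. The pivots are $\pi^A=\sigma$, $\pi^B=\tau$, and $\alpha_{s+1},\beta_{s+1}$ are the leftmost paths of $P_{s+1},Q_{s+1}$ through them. Deactivate all levels $\ge n$, then make level $n$ active with label $(e,u)$. We say that *$e$ acts at level $n$*.

## Counting successors and fresh children

Two things could go wrong: there might be no fresh child when a request comes, and the trees might become too thin for Lemma 1. A bookkeeping number controls both. For $m\le r$ let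
$$\kappa_s(m,r)=\min\big(\{r+2\}\cup\{e:\text{some level } l\le m\text{ is active at } s\text{ with label }(e,u),\ u>r\}\big).$$
It is the strongest index whose pruning, done at a level $\le m$, affects nodes of length $r$. If only level $2$ is active, with label $(1,9)$, then $\kappa_s(2,r)=1$ for $2\le r<9$, $\kappa_s(2,r)=r+2$ for $r\ge 9$, and $\kappa_s(1,r)=r+2$ for all $r\ge1$.

Lemmas 2 and 3 are proved by simultaneous induction on the stage: if they hold at $s$, then stage $s+1$ can be carried out, and they hold at $s+1$. At a stage where nothing happens there is nothing to prove.

**Lemma 2.**
(a) If $\rho\in P_s$ is right of $\alpha_s$ and $m=|\rho\wedge\alpha_s|$, then $\rho$ has exactly $t_{\kappa_s(m,|\rho|)}$ immediate successors in $P_s$. The same holds for $Q_s,\beta_s$.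
(b) If at stage $s+1$ there is a request $n$ or an action at level $n$, with pivots $\pi^A,\pi^B$ (of length $n$), then every $\rho\supseteq\pi^A$ in $P_{s+1}$ has exactly $t_{\kappa_{s+1}(n,|\rho|)}$ immediate successors in $P_{s+1}$, and $\kappa_{s+1}(m,r)=\kappa_{s+1}(n,r)$ for $n\le m\le r$. The same holds for $\pi^B,Q_{s+1}$.
(c) $P_{s+1}\subseteq P_s$ and $Q_{s+1}\subseteq Q_s$. At a request $n$, $\alpha\restriction n$ and $\beta\restriction n$ both increase strictly, while $\alpha\restriction(n-1)$ and $\beta\restriction(n-1)$ are unchanged. At an action at level $n$, $\alpha\restriction(n+1)$ and $\beta\restriction(n+1)$ increase strictly, $\alpha\restriction n$ is unchanged, and (if $n\ge1$) $\beta\restriction(n-1)$ is unchanged.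

By (b) there are no dead ends above the pivots, so the leftmost paths through them exist.

*Proof.* At stage $0$ every node of length $r$ has $K_r=t_{r+2}$ successors and $\kappa_0(m,r)=r+2$, so (a) holds. The second part of (b) holds because no level $>n$ is active at $s+1$.

**Step 1 (request $n$).** This step checks that serving a request does not spoil the counts. A node $\rho\supseteq\pi^A$ in $P_s$ is right of $\alpha_s$ with meet length $n-1$, because $v$ is a fresh child. So by (a) it has $t_{\kappa_s(n-1,|\rho|)}$ successors. Exactly the levels $\ge n$ are deactivated, hence $\kappa_{s+1}(n,|\rho|)=\kappa_s(n-1,|\rho|)$. This is (b).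

For (a), let $\rho$ be right of $\alpha_{s+1}$ with $m=|\rho\wedge\alpha_{s+1}|$. If $\rho\supseteq\pi^A$, then $m\ge n$, and (b) gives the count, since $\kappa_{s+1}(m,|\rho|)=\kappa_{s+1}(n,|\rho|)$. If $\rho\not\supseteq\pi^A$, then $m\le n-1$, so $\rho\restriction m=\alpha_s\restriction m$. If $m<n-1$, then $\alpha_s(m+1)=\alpha_{s+1}(m+1)<\rho(m+1)$. If $m=n-1$, then $\rho(n)>v>\alpha_s(n)$. Either way $\rho$ is right of $\alpha_s$ with the same meet length $m$. The tree and the labels on levels $\le m$ are unchanged, so (a) persists. The argument for $\beta$ is the same. For (c): the trees are unchanged, the prefixes of length $n-1$ are kept, and digit $n$ becomes a fresh child, which is larger.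

**Step 2 (action at level $n$: trees shrink, paths move right).** This step proves (c) for an action of $e$. All nodes of $S$ properly extending $\sigma$ extend some $(\alpha_s\restriction n)v$ with $v$ fresh, so they are right of $\alpha_s$ with meet length $n$. All nodes of $T$ properly extending $\tau$ are right of $\beta_s$, with meet length $n$ in case (stay). In case (move), $\tau$ and all its extensions are right of $\beta_s$ with meet length $n-1$. Since $u$ exceeds all labels' $u$'s used before, $\kappa_s(m,r)=r+2$ for all $m\le r$ with $r\ge u$. So by (a) every node of $P_s$ of length $r\ge u$ that extends a length-$u$ node of $S$ has all $K_r$ successors in $P_s$. Consequently all extensions in $\mathbb T$ of length-$u$ nodes of $S$ are in $P_s$, and $P_{s+1}\subseteq P_s$ by (2). Likewise $Q_{s+1}\subseteq Q_s$.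

The path $\alpha_{s+1}$ extends $\sigma=\alpha_s\restriction n$, and $\alpha_{s+1}(n+1)$ is a fresh child, hence larger than $\alpha_s(n+1)$. In case (stay) the same argument applies to $\beta$. In case (move), $\beta\restriction(n-1)$ is kept and $\beta(n)$ increases to $v$; in particular $\beta\restriction(n+1)$ increases.

**Step 3 (action at level $n$: counts above the pivots).** This step proves (b). Let $\rho\supseteq\sigma$ be in $P_{s+1}$, $r=|\rho|$. If $r<u$, then $\rho$ has $t_e$ successors, and we claim $\kappa_{s+1}(n,r)=e$. Level $n$ has label $(e,u)$ with $u>r$; $e\le n<r+2$; and if a level $l<n$ is active with label $(e',u')$ and $u'>r\ge n$, then $e'>e$ by eligibility. If $r\ge u$, then $\rho$ has $K_r=t_{r+2}$ successors, no label exceeds $r$, and so $\kappa_{s+1}(n,r)=r+2$. The argument for $Q,\tau,T$ is identical.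

**Step 4 (action at level $n$: counts elsewhere).** This step completes (a). For nodes extending the pivots and right of the new path the meet length is $\ge n$, and (b) gives the count. Let $\rho$ be right of the new path without extending the pivot. Its meet length $m$ with the new path is $<n$. As in Step 1 it was right of the old path with the same meet length; the only case in which digit $m+1$ changed is (move) with $m=n-1$ on the $\beta$-side, and there $\rho(n)>v>\beta_s(n)$. The tree changes only above the pivot, and $\rho$, not being a prefix of the pivot, keeps its successors. The labels on levels $\le m$ are unchanged. $\square$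

**Lemma 3.** For all $s,r$, with $j=\kappa_s(r,r)$: each of $\alpha_s\restriction r$ and $\beta_s\restriction r$ has at least $2\cdot6^j\ (\ge1)$ fresh children.

*Proof.* **Step 1 (the initial supply).** We find the last moment at which the supply of fresh children was renewed. Let $s_0\le s$ be the last stage at which a request $\le r$ or an action at level $\le r$ occurred, with $s_0=0$ if there was none. After $s_0$, up to $s$, there are only requests $\ge r+1$ and actions at levels $\ge r+1$. By Lemma 2(c), $\alpha\restriction r$ and $\beta\restriction r$ are constant in this period. So are the labels on levels $\le r$, and hence $j$. At the end of $s_0>0$, the pivots have length $n\le r$, so by Lemma 2(b) $\alpha\restriction r$ and $\beta\restriction r$ have exactly $t_{\kappa(n,r)}=t_{\kappa(r,r)}=t_j$ successors, and the paths, being leftmost above the pivots, go through the least one. If $s_0=0$, all nodes of length $r$ have $K_r=t_{r+2}$ successors, the paths go through $0$, and $j=r+2$. In either case there are $t_j-1$ fresh children on each side at the end of $s_0$.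

**Step 2 (what consumes fresh children).** We list the events between $s_0$ and $s$ that affect the fresh children of $\alpha\restriction r$ and $\beta\restriction r$. The request $r+1$ occurs at most once, as $h$ is injective, and uses up one fresh child on each side. A (move) action of $e'$ at level $r+1$ uses up at most $t_{e'}$ fresh children of $\beta\restriction r$. There is nothing else. Any action at level $r+1$ changes $P$ only above $\alpha\restriction(r+1)$, which it leaves unchanged; a (stay) action at level $r+1$ does the same for $Q,\beta$; and a (move) action at level $r+1$ changes $Q$ only above $\tau$. Requests and actions at levels $\ge r+2$ change neither $\alpha\restriction(r+1),\beta\restriction(r+1)$ nor the sets of children of $\alpha\restriction r,\beta\restriction r$.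

**Step 3 (each $e'$ acts at most twice).** We bound the number of actions at level $r+1$ in this period. If $e'$ acts at level $r+1$, then $e'\le r+1<r+2$, and eligibility gives $e'<e''$ for each active level $\le r$ with label $(e'',u'')$, $u''\ge r+1$. Hence $e'<j$. In this period an active level $r+1$ is deactivated only by the request $r+1$ or by an action at level $r+1$ itself. If $e'$ acts at level $r+1$ while that level is active with label $(e'',u'')$, then $u''>r+2$ by the choice of $u''$, so eligibility gives $e'<e''$. Thus the numbers acting at level $r+1$ strictly decrease as long as the request $r+1$ does not intervene. It intervenes at most once, so each $e'<j$ acts at level $r+1$ at most twice.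

**Step 4 (the balance).** The number of fresh children left is at least
$$t_j-1-1-2\sum_{e'<j}6^{e'+1}=6\cdot6^j-2-\tfrac{12}{5}(6^j-1)=\tfrac{18}{5}\,6^j+\tfrac25\ \ge\ 2\cdot6^j.\qquad\square$$

With $r=n-1$ this shows that a request $n$ can always be served. The trees $S,T$ exist by the definition of attention. So the construction is well defined.

**Lemma 4.** If $e$ is eligible at level $n$ at $s$, then $\alpha_s\restriction n$ has at least $2t_e-1$ fresh children $v$, and each extension of $(\alpha_s\restriction n)v$ in $P_s$ has at least $2t_e-1$ immediate successors in $P_s$. Hence for every clopen $E$ and every fresh child $v$, $E$ or $E^c$ is $e$-large above $(\alpha_s\restriction n)v$; and $E$ or $E^c$ is $e$-fresh-large at $\alpha_s\restriction n$. The same holds for $\beta_s,Q_s$.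

*Proof.* Let $r\ge n$. Every active level $l\le n$ with label $(e',u')$, $u'>r\ge n$, has $e'>e$ by eligibility, and $r+2>e$. So $\kappa_s(n,r)\ge e+1$. By Lemma 3 with $r=n$ there are at least $2\cdot6^{e+1}=2t_e$ fresh children. Nodes of length $r$ above them are right of the current path with meet length $n$, so by Lemma 2(a) they have at least $t_{e+1}\ge 2t_e-1$ successors. Lemma 1 gives the dichotomy above each fresh child. Among at least $2t_e-1$ fresh children, at least $t_e$ agree on which of $E,E^c$ is large above them. $\square$

## Deciding largeness

We check that the construction is effective, and that "$E$ is $e$-fresh-large at $\alpha_s\restriction n$ (at $\beta_s\restriction n$)" is decidable for $e\le n$. By recursion on $s$, uniformly, the labels are given as a finite object, $P_s,Q_s$ are decidable, and $\alpha_s,\beta_s$ are computable.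

For the trees and paths: in (2) only $S\cap\{\rho:|\rho|\le u\}$ matters, and for $Q$ only $T\cap\{\rho:|\rho|\le u\}$. These are finite sets. Leftmost paths are computed digit by digit, since every node above the pivot has a successor.

For largeness: the construction only asks whether $E$ is $e$-large above nodes $\rho\in P_s$ right of $\alpha_s$ (or $\rho\in Q_s$ right of $\beta_s$) with $e\le|\rho|$. Indeed, fresh-largeness at level $n$ asks about nodes of length $n+1$, and (move) about a node of length $n$. Choose $w$ exceeding all labels' $u$'s used by stage $s$ and such that $E$ depends only on $\gamma\restriction w$. By Lemma 2(a), every node of $P_s$ above $\rho$ of length $r\ge\max(w,|\rho|)$ has all $K_r=t_{r+2}\ge t_e$ successors in $P_s$. Hence for nodes $\rho'$ above $\rho$ of length $\ge w$, $E$ is $e$-large above $\rho'$ iff $E$ contains the paths through $\rho'$. For shorter $\rho'$ use the recursion "$E$ is $e$-large above at least $t_e$ immediate successors". The finite parts of $S,T$ are found along the way.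

## Completeness of the two left cuts

By Lemma 2(c), each change keeps a prefix and follows it by a larger digit. So $\alpha_s\restriction n$ and $\beta_s\restriction n$ are lexicographically nondecreasing in $s$, in a finite set of strings. Hence $\alpha=\lim\alpha_s$ and $\beta=\lim\beta_s$ exist. Let $A=L(\alpha)$ and $B=L(\beta)$.

We have $\rho\in A$ iff $\rho<_{lex}\alpha_s\restriction|\rho|$ for some $s$. So $A$ is c.e. and $A\le_m\emptyset'$. For the converse we repeat the procedure of the opening example. Given $y$, put $n=y+1$. Compute $\alpha\restriction n$ from $A$, querying only strings of length $n$, which is a computably bounded use. Find $s$ with $\alpha_s\restriction n=\alpha\restriction n$. Then $y\in\emptyset'$ iff $n=h(k)$ for some $k$ with $2k+1\le s$, because a request $n$ after stage $s$ would strictly increase $\alpha\restriction n$. So $\emptyset'\le_{wtt}A$, and in the same way $\emptyset'\le_{wtt}B$. In particular $A$ and $B$ are noncomputable.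

## Predicting the common value

Let $X(x)=p_e(x)^A=q_e(x)^B$ for all $x$, with $p_e,q_e$ total. We show that $X$ is computable. This suffices, since every $X\le_{tt}A,B$ has this form for some $e$. Call an active label *permanent* if from some stage on it stays active at its level.

**Step 1 ($e$ has no permanent label).** This step shows that a permanent label is a successful disagreement, which we have assumed away. Suppose $e$ acts at level $n$ at some stage, with $x,i,\sigma,\tau,S,T,u$, and the label is never deactivated. Then afterwards no request $\le n$ and no action at level $\le n$ occurs. Later requests and actions, at levels $\ge n+1$, keep $\alpha\restriction n$ and $\beta\restriction n$ by Lemma 2(c), so $\alpha\restriction n=\sigma$ and $\beta\restriction n=\tau$ from then on. As trees only shrink, (2) gives $\alpha\restriction u\in S$ and $\beta\restriction u\in T$. These nodes lie on infinite paths of $S$ and $T$, and the values of the tables depend only on $\gamma\restriction u$. Hence $p_e(x)^A=i\ne1-i=q_e(x)^B$, a contradiction.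

**Step 2 (a base level).** This step finds a level above which $e$ is eventually always eligible. At each stage each $e'$ occurs in at most one active label: $e'$ acts at level $n$ only if no level $\le n$ carries $e'$, and levels $\ge n$ are deactivated before the new label is placed. So each $e'<e$ has at most one permanent label. Fix $n_0\ge e$ larger than the $u$'s of all permanent labels of all $e'<e$.

For $n\ge n_0$ let $s_n\ge n$ be a stage after which $\alpha\restriction(n+1)$ and $\beta\restriction(n+1)$ do not change. By Lemma 2(c), after $s_n$ no request $\le n+1$ and no action at level $\le n$ occurs. So the labels on levels $\le n$ do not change after $s_n$, and those active there are permanent. Let $(e',u')$ be one of them. By Step 1, $e'\ne e$; and if $e'<e$, then $u'<n_0\le n$. Therefore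

$$e \text{ is eligible at level } n \text{ at every } s\ge s_n. \tag{3}$$

Moreover
$$e\text{ does not require attention at level } n \text{ at any odd } s\ge s_n, \tag{4}$$
since otherwise the least pair $(n',e')$ requiring attention would have $n'\le n$, and an action at a level $\le n$ would occur at stage $s+1$.

For $n\ge n_0$ call $(x,s)$ *$n$-ready* if $s\ge s_n$ is odd, $x\le s$, and $p_e(x),q_e(x)$ converge in $\le s$ steps.

**Step 3 (a unique value at each level).** This step reads off a candidate for $X(x)$. Let $(x,s)$ be $n$-ready. By (3) and Lemma 4 there is $i$ such that $E^A_{x,i}$ is $e$-fresh-large at $\alpha_s\restriction n$, and $i'$ such that $E^B_{x,i'}$ is $e$-fresh-large at $\beta_s\restriction n$. For any such $i,i'$ we have $i=i'$, since otherwise $e$ requires attention at level $n$ by (stay), contradicting (4). So there is a unique value $c_n(x,s)$ such that $E^A_{x,i}$ is $e$-fresh-large at $\alpha_s\restriction n$ iff $i=c_n(x,s)$, and likewise for $E^B_{x,i}$ and $\beta_s\restriction n$.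

**Step 4 (the value at a level does not change with the stage).** Let $(x,s),(x,s')$ be $n$-ready with $s<s'$. Then $\alpha\restriction(n+1)$ is the same at $s$ and $s'$, and $P_{s'}\subseteq P_s$. So every fresh child of $\alpha\restriction n$ at $s'$ was one at $s$, and anything large above it in $P_{s'}$ was large above it in $P_s$. Hence $E^A_{x,c_n(x,s')}$ was already $e$-fresh-large at $\alpha_s\restriction n$ at $s$, and $c_n(x,s)=c_n(x,s')$.

**Step 5 (the value does not change with the level).** This is where (move) is used: with (stay) alone, two neighboring levels could have different values, as in (1). Let $n>n_0$ and let $(x,s)$ be both $n$-ready and $(n-1)$-ready. We claim $c_{n-1}(x,s)=c_n(x,s)$. Suppose $c=c_{n-1}(x,s)\ne d=c_n(x,s)$. Then $E^A_{x,d}$ is $e$-fresh-large at $\alpha_s\restriction n$. Consider the $t_e$ smallest fresh children $v$ of $\beta_s\restriction(n-1)$; they exist by Lemma 4 at level $n-1$. By that lemma, for each of them $E^B_{x,c}$ or $E^B_{x,d}$ is $e$-large above $(\beta_s\restriction(n-1))v$. It is not $E^B_{x,d}$ for all of them, since then $E^B_{x,d}$ would be $e$-fresh-large at $\beta_s\restriction(n-1)$, contradicting Step 3. So for one of them $E^B_{x,c}$ is $e$-large above $\tau=(\beta_s\restriction(n-1))v$.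 Since $c=1-d$ and $e$ is eligible at level $n$, $e$ requires attention at level $n$ via $(x,d,\tau)$, case (move). This contradicts (4).

**Step 6 (the value at high levels is $X(x)$).** Let $n\ge n_0$ be so large that $p_e(x)^{L(\gamma)}$ depends only on $\gamma\restriction n$, and let $(x,s)$ be $n$-ready. Then $E^A_{x,c_n(x,s)}$ contains a path through $\alpha_s\restriction n=\alpha\restriction n$. So $c_n(x,s)=p_e(x)^A=X(x)$.

**Step 7 (computing $X$).** Let $(x,s)$ be $n_0$-ready. Choose $n$ as in Step 6 and $s^*>s$ such that $(x,s^*)$ is ready for all levels from $n_0$ to $n$. By Steps 4, 5 and 6,
$$c_{n_0}(x,s)=c_{n_0}(x,s^*)=c_{n_0+1}(x,s^*)=\dots=c_n(x,s^*)=X(x). \tag{5}$$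
The numbers $n_0$ and $s_{n_0}$ are finite information. Given them, compute $X(x)$ by finding an $n_0$-ready $(x,s)$ and deciding which value is $c_{n_0}(x,s)$. The levels above $n_0$ and the stage $s^*$ occur only in the proof of correctness. So $X$ is computable, and Theorem 1 is proved. $\blacksquare$

## Coding by adjacency of two digits

For Theorem 2 we also need a fixed table that finds $\emptyset'$ from $A\oplus B$. A natural plan is to let the pair $(\alpha(n),\beta(n))$ itself tell whether the request $n$ has come, through a relation $G$ between digits: the pair is outside $G$ before the request and inside it afterwards. The obstacle is that digit $n$ is moved not only by requests. A (move) action at level $n$ moves $\beta(n)$ alone, to a child dictated by largeness, and must not disturb the code.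

Two first choices of $G$ show what is needed. If $G$ is equality, then after the request $\alpha(n)=\beta(n)$, and every (move) at level $n$ destroys the code. If $G$ is "$a+b$ is odd", then before the request a (move) may only go to $v\equiv\beta(n)$ mod $2$, and largeness of the wanted value may occur only above children of the other parity. We could delete in advance, on both sides, the fresh children that do not fit the current digit of the other side. But then all remaining fresh pairs have even sum, and the request cannot be coded. So we want a graph such that, after deletions of this kind, what remains is still large and still contains both edges and non-edges.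

The construction is therefore modified: $t_e$ becomes a function $t_e(r)$ of the length $r$ of the node. A *$t_e$-tree* now has exactly $t_e(r)$ immediate successors at each of its nodes of length $r$. "$e$-fresh-large at $\alpha_s\restriction n$" means largeness above at least $t_e(n)$ fresh children. As before, $E$ is $e$-large above $\rho$ iff it is $e$-large above at least $t_e(|\rho|)$ of its immediate successors, and Lemma 1 holds with "at least $2t_e(r)-1$ successors at nodes of length $r$", by the same downward induction.

**Definition (parameters).** Fix $r$. For $q\ge1$ put $t_{-1}(r)=q$, $t_j(r)=3(4q)^{2j+2}\,t_{j-1}(r)$ for $0\le j\le r+2$, and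
$$K_r=t_{r+2}(r)=3^{r+3}(4q)^{(r+3)(r+4)}q.$$
Since $\log_2K_r=O(\log q)$ for fixed $r$, all large $q$ satisfy $q\ge2\log_2K_r+2$. Let $q_r$ be the least such $q$, and use $q=q_r$ from now on. $\mathbb T$ is defined from the new $K_r$ as before.

We use $t_e(r)$ only for $e\le r+2$. Note that $t_j(r)\ge3t_{j-1}(r)$, that all $t_j(r)\ge q_r$, and that $t_0(r)\ge4q_r$.

There is a bipartite graph $G_r\subseteq K_r\times K_r$ such that
$$\text{if } S,T\subseteq K_r\text{ have size}\ge q_r,\text{ then } S\times T\text{ meets both } G_r\text{ and its complement.} \tag{6}$$
It suffices to consider $|S|=|T|=q$. There are at most $K_r^{2q}$ such pairs. For a uniformly random graph, each pair fails with probability $2\cdot2^{-q^2}$, so the probability of any failure is at most $K_r^{2q}\cdot2\cdot2^{-q^2}\le2^{q(q-2)+1-q^2}=2^{1-2q}<1$. Such a $G_r$ is found computably by search; fix the first one.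

As a toy illustration of (6), the equality graph on $\{0,1,2\}$ has property (6) with $2$ in place of $q_r$: two $2$-element subsets of a $3$-element set meet, which gives an edge, and a $2\times2$ rectangle contains at most two of the pairs $(a,a)$, which leaves a non-edge.

**Definition (correct pairs).** For $n\ge1$, a pair $(a,b)\in K_{n-1}\times K_{n-1}$ is *correct for $n$ at $s$* if
$$(a,b)\in G_{n-1}\iff n\in\{h(k):2k+1\le s\}.$$

The set of correct pairs is the complement of $G_{n-1}$ or $G_{n-1}$, and it changes only at the stage of the request $n$. In the toy graph, before the request the pair $(0,1)$ is correct; moving $\beta(n)$ alone from $1$ to $2$ gives the correct pair $(0,2)$, and to keep $\alpha$'s fresh children compatible with the new digit $2$ we would keep $1$ and delete $2$.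

**Lemma 5.** Fix $r$, $q=q_r$, and let $R$ be $G_r$ or its complement.
(a) If $F\subseteq K_r$ and $|F|\ge4q$, then fewer than $q$ elements $v\in K_r$ satisfy $|\{w\in F:(w,v)\in R\}|<|F|/(4q)$.
(b) If $C,D\subseteq K_r$ and $N=\min(|C|,|D|)\ge4q$, there is $(a,b)\in(C\times D)\cap R$ with $|\{w\in C:w>a,\ (w,b)\in R\}|\ge N/(4q)$ and $|\{w\in D:w>b,\ (a,w)\in R\}|\ge N/(4q)$.

*Proof.* (a) Suppose there were $q$ such $v$. Fewer than $q\cdot|F|/(4q)=|F|/4$ elements of $F$ would be $R$-related to one of them, so at least $3|F|/4\ge q$ elements of $F$ would be related to none of them. This contradicts (6).

(b) Split $D$ into a lower part $D''$ of size $\lfloor|D|/2\rfloor\ge2q$ and the upper part $D'$; split $C$ likewise into $C''$ and $C'$. If $q$ elements $a\in C''$ each had fewer than $N/(4q)$ $R$-related elements in $D'$, then more than $|D|/2-N/4\ge|D|/4\ge q$ elements of $D'$ would be unrelated to all of them, contradicting (6). So fewer than $q$ elements of $C''$ are bad in this sense, and symmetrically fewer than $q$ elements of $D''$ are bad with respect to $C'$. At least $q$ good elements remain in each of $C'',D''$. By (6) some pair $(a,b)$ of good ones is in $R$. All elements of $C'$ are $>a$ and all elements of $D'$ are $>b$, so $(a,b)$ is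 as required. $\square$

## Settling the digits and the modified construction

In place of taking leftmost paths, we now choose the digits of $\alpha$ and $\beta$ in pairs.

**Definition (settling).** Let $\rho\in P$, $\rho'\in Q$ be nodes of length $n$ such that for each $r\ge n$ all nodes of length $r$ above $\rho$ in $P$ and above $\rho'$ in $Q$ have the same number of successors, and this number is $\ge4q_r$. *Settling above $(\rho,\rho')$ at stage $s$* means the following. Define $\alpha\supset\rho$, $\beta\supset\rho'$ digit by digit. For $r=n,n+1,\dots$ let $C,D$ be the sets of $w$ with $(\alpha\restriction r)w\in P$ and $(\beta\restriction r)w\in Q$, respectively. Take the least $(a,b)\in C\times D$ as in Lemma 5(b), with $R$ = "correct for $r+1$ at $s$". Let $\alpha(r+1)=a$ and $\beta(r+1)=b$. Delete from $P$ all $(\alpha\restriction r)w$, $w>a$ (with their extensions), such that $(w,b)$ is not correct. Delete from $Q$ all $(\beta\restriction r)w$, $w>b$ (with their extensions), such that $(a,w)$ is not correct.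

These deletions do not affect nodes extending $\alpha\restriction(r+1)$ or $\beta\restriction(r+1)$, so the procedure is well defined. After it, the fresh children of $\alpha\restriction r$ are exactly the $w\in C$ with $w>a$ and $(w,b)$ correct, and similarly for $\beta$.

**Construction for Theorem 2.** Proceed as in the construction for Theorem 1, with $t_e(r)$ in the sense explained, and with the following changes.

*Stage $0$.* Start with full trees, all levels inactive, and settle above $(\emptyset,\emptyset)$ at stage $0$. The results are $P_0,Q_0,\alpha_0,\beta_0$.

*Attention, case (move).* Let $F^A,F^B$ be the sets of fresh children of $\alpha_s\restriction(n-1),\beta_s\restriction(n-1)$, and $q=q_{n-1}$. Call $v\in F^B$ *good* if $|\{w\in F^A:(w,v)\text{ correct for } n\text{ at } s\}|\ge|F^A|/(4q)$. Instead of "$v$ among the $t_e$ smallest" require that $v$ be good and among the $t_e(n-1)+q$ smallest elements of $F^B$. (If $e=n$, $t_e(n-1)$ is still defined, since $n\le(n-1)+2$.)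

*Request $n$ at stage $s+1$.* With $F^A,F^B$ as above, choose the least $(a,b)\in F^A\times F^B$ as in Lemma 5(b) with $R=G_{n-1}$ (possible by Lemma 8 below). Delete the $(\alpha_s\restriction(n-1))w$, $w\in F^A$, $w>a$, $(w,b)\notin G_{n-1}$, from $P_s$, and the $(\beta_s\restriction(n-1))w$, $w\in F^B$, $w>b$, $(a,w)\notin G_{n-1}$, from $Q_s$ (with extensions). The pivots are $\pi^A=(\alpha_s\restriction(n-1))a$ and $\pi^B=(\beta_s\restriction(n-1))b$. Deactivate levels $\ge n$ and settle above the pivots at stage $s+1$.

*Action.* Form the restricted trees as in (2). In case (move) also delete from $P$ the $(\alpha_s\restriction(n-1))w$, $w\in F^A$, with $(w,v)$ not correct for $n$ at $s$ (with extensions). Update the labels and settle above $(\pi^A,\pi^B)=(\sigma,\tau)$ at stage $s+1$, instead of taking leftmost paths.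

The number $\kappa_s(m,r)$ is defined as before.

## Counting with deletions

Lemmas 6, 7 and 8 are proved by simultaneous induction on the stage.

**Lemma 6.** With $t_{\kappa}(|\rho|)$ in place of $t_\kappa$: parts (a) and (c) of Lemma 2 hold, and part (b) holds for the trees obtained at stage $s+1$ just before settling. Moreover, the hypothesis of settling is satisfied whenever settling is applied.

*Proof.* **Step 1 (deletions do not change the counts that matter).** This step isolates the only new feature. Settling removes only children $w>\alpha_{s+1}(r+1)$ of prefixes $\alpha_{s+1}\restriction r$ of the new path, with everything above them, and similarly for $\beta$. A surviving node right of the new path is not a prefix of it, so its set of successors is unchanged by settling. Hence (a) after settling, for nodes extending the pivots, follows from (b) before settling: such a node has meet length $m\ge n$ with the new path, and $\kappa_{s+1}(m,r)=\kappa_{s+1}(n,r)$ because no level $>n$ is active. At stage $0$, before settling, every node of length $r$ has $K_r=t_{r+2}(r)$ successors, and $\kappa_0(m,r)=r+2$; so (a) holds at stage $0$. The other deletions, in a request $n$ or in a (move) action at level $n$, remove only fresh children of $\alpha_s\restriction(n-1)$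 or $\beta_s\restriction(n-1)$ other than the pivots, with everything above them. So they do not change the successor sets of surviving nodes that are right of the old path, or that extend the pivots.

**Step 2 (request $n$).** We verify the three parts. A node of length $r$ extending $\pi^A$ is right of $\alpha_s$ with meet length $n-1$, so it has $t_{\kappa_s(n-1,r)}(r)$ successors, and $\kappa_s(n-1,r)=\kappa_{s+1}(n,r)$ since exactly the levels $\ge n$ are deactivated. The same holds for $\pi^B$. This is (b). Let $\rho$ be a surviving node right of the new path that does not extend the pivot. Its meet length with the new path is $m\le n-1$. If $m<n-1$, digit $m+1$ did not change; if $m=n-1$, then $\rho(n)$ exceeds the new digit $n$, which exceeds the old one. So $\rho$ was right of the old path with the same meet length, and its successors and the labels on levels $\le m$ are unchanged; (a) persists. For (c): the trees shrink, the prefixes of length $n-1$ are kept, and digit $n$ becomes a fresh child on both sides.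

**Step 3 (action at level $n$).** We verify the three parts again. As in Lemma 2, nodes of $S$ and $T$ of length $u$ are right of the old paths, and $\kappa_s(m,r)=r+2$ for $r\ge u$. So by (a) at $s$, all extensions in $\mathbb T$ of length-$u$ nodes of $S$ are in $P_s$, and those of length-$u$ nodes of $T$ are in $Q_s$; hence the trees shrink. Before settling, nodes of length $r$ above the pivots have $t_e(r)$ successors if $r<u$, and then $\kappa_{s+1}(n,r)=e$ by eligibility, since $e\le n<r+2$ and a level $l<n$ with label $(e',u')$, $u'>r\ge n$, has $e'>e$. They have $K_r=t_{r+2}(r)$ successors if $r\ge u$, and then $\kappa_{s+1}(n,r)=r+2$. This is (b). A surviving node right of the new path and not extending the pivot has meet length $m<n$ with it and was right of the old path with the same meet length (in case (move) with $m=n-1$ on the $\beta$-side, $\rho(n)>v>\beta_s(n)$). Its successors are unchanged by (2) and Step 1, and so are the labels on levels $\le m$; this is (a). For (c): $\alpha_{s+1}(n+1)$ is chosen from the successors of $\sigma$ in $S$, which are fresh; similarly for $\beta$ in case (stay); in case (move) $\beta\restriction(n-1)$ is kept and $\beta(n)$ increases to $v$.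

**Step 4 (settling is possible).** By (b), when settling is applied above pivots of length $n$, all nodes of length $r\ge n$ above them have $t_{\kappa_{s+1}(n,r)}(r)\ge t_0(r)\ge4q_r$ successors, the same number on both sides. At stage $0$ they have $K_r$ successors. $\square$

**Lemma 7.** For all $r,s$: $(\alpha_s(r+1),\beta_s(r+1))$ is correct for $r+1$ at $s$; $(w,\beta_s(r+1))$ is correct for $r+1$ at $s$ for every fresh child $w$ of $\alpha_s\restriction r$; and $(\alpha_s(r+1),w)$ is correct for $r+1$ at $s$ for every fresh child $w$ of $\beta_s\restriction r$.

*Proof.* By induction on $s$. Digits chosen by settling at stage $s$ satisfy the claim at $s$, by the choice of $(a,b)\in R$ and the deletions. This covers stage $0$, and it covers all digits $>n$ at a request $n$ or an action at level $n$. For digits $r+1<n$, neither the digits, nor the fresh children of $\alpha\restriction r,\beta\restriction r$, nor the correct pairs for $r+1$ change at such a stage. There remains digit $n$.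

At a request $n$, at stage $s+1=2k+1$ with $h(k)=n$, the correct pairs for $n$ at $s+1$ are those in $G_{n-1}$. The pair $(a,b)$ is in $G_{n-1}$. The fresh children $w>a$ of $\alpha\restriction(n-1)$ at $s+1$ are elements of $F^A$ that were not deleted, so $(w,b)\in G_{n-1}$; similarly on the other side.

At an action at level $n\ge1$ the correct pairs for $n$ do not change. In case (stay) nothing concerning digit $n$ changes. In case (move), $(\alpha_s(n),v)$ is correct by the induction hypothesis, as $v$ is a fresh child of $\beta_s\restriction(n-1)$. The fresh children $w>v$ of $\beta\restriction(n-1)$ are correct with $\alpha(n)$, also by the induction hypothesis. The remaining fresh children of $\alpha\restriction(n-1)$ are correct with $v$ by the deletion. $\square$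

**Lemma 8.** For all $s,r$ with $j=\kappa_s(r,r)$: $\alpha_s\restriction r$ and $\beta_s\restriction r$ each have at least $3t_{j-1}(r)$ fresh children. Moreover, if the request $r+1$, or a (move) action at level $r+1$, occurs at stage $s+1$, then both nodes have at least $4q_r\cdot3t_{j-1}(r)$ fresh children at $s$.

*Proof.* Let $s_0\le s$ be the last stage at which a request $\le r$ or an action at level $\le r$ occurred, $s_0=0$ if none. Write $q=q_r$, and let $N$ be the minimum of the two numbers of fresh children. As in Lemma 3, $\alpha\restriction r,\beta\restriction r$, the labels on levels $\le r$ and $j$ are constant from $s_0$ to $s$.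

**Step 1 (the initial supply).** At the end of $s_0$ the digits $r+1$ were chosen by settling from sets of size $t_j(r)$, by Lemma 6 (part (b)), or because the trees were full if $s_0=0$. So by Lemma 5(b)
$$N\ \ge\ t_j(r)/(4q)=(4q)^{2j+1}\cdot3t_{j-1}(r).$$

**Step 2 (the events).** We count what can change $N$ from $s_0$ to $s$, or to $s+1$ in the situation of the second claim. These are only the request $r+1$ and (move) actions at level $r+1$: requests and actions at levels $\ge r+2$, and (stay) actions at level $r+1$, change neither digit $r+1$ nor the sets of children of $\alpha\restriction r,\beta\restriction r$. The request occurs at most once. Actions at level $r+1$ are by numbers $e'<j$, since $e'<r+2$ and eligibility gives $e'<e''$ for every active level $\le r$ with label $(e'',u'')$, $u''\ge r+1$. Each $e'$ acts there at most twice: if level $r+1$ is active with label $(e'',u'')$ when $e'$ acts, then $u''>r+2$, hence $e'<e''$; and in this period only the request $r+1$ and actions at level $r+1$ deactivate level $r+1$. So there are at most $2j+1$ events.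

**Step 3 (the cost of one event).** We show that each event reduces $N$ to no less than $N/(4q)$, provided that $N\ge4q$ and $N\ge3t_{j-1}(r)$ before the event. For the request this is Lemma 5(b). For a (move) by $e'<j$ (so $j\ge1$), to a good $v$, the $\alpha$-side keeps exactly the $w\in F^A$ with $(w,v)$ correct, which is at least $|F^A|/(4q)\ge N/(4q)$ by goodness. The $\beta$-side loses at most $t_{e'}(r)+q\le2t_{j-1}(r)$ fresh children, so it keeps at least $N-2t_{j-1}(r)\ge N/3\ge N/(4q)$.

**Step 4 (the balance).** By induction, after $i$ events $N\ge(4q)^{2j+1-i}\cdot3t_{j-1}(r)$. Before each event fewer than $2j+1$ events have occurred, so at that time $N\ge4q\cdot3t_{j-1}(r)$. Hence the provisos of Step 3 hold before each event, and the second claim follows. After all events, $N\ge3t_{j-1}(r)$. $\square$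

In particular, at a request $n$ both sides have at least $4q_{n-1}\cdot3t_{j-1}(n-1)\ge4q_{n-1}$ fresh children, where $j=\kappa_s(n-1,n-1)$. So Lemma 5(b) applies, and the construction is well defined.

**Lemma 9.** Lemma 4 holds for the modified construction, with "at least $2t_e(n)-1$ fresh children" and "at least $2t_e(r)-1$ immediate successors at nodes of length $r$".

*Proof.* As in Lemma 4, eligibility gives $\kappa_s(n,r)\ge e+1$ for $r\ge n$. So by Lemma 8 there are at least $3t_e(n)$ fresh children, and by Lemma 6 (part (a)) nodes of length $r$ above them have at least $t_{e+1}(r)\ge2t_e(r)$ successors. Lemma 1, in its new form, and the pigeonhole principle give the rest. $\square$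

The modified construction is effective. The numbers $q_r$ and the graphs $G_r$ are computable in $r$. Settling computes the new paths digit by digit, and whether a node of length $r$ is deleted is decided by the first $r$ digits of the new paths; so the trees remain decidable. As before, largeness is only asked above nodes $\rho$ right of the current paths, for $e\le|\rho|$. There the trees are full beyond all labels by Lemma 6 (part (a)), since $\kappa_s(m,r)=r+2$ and $t_{r+2}(r)=K_r\ge t_e(r)$ for $r$ beyond all labels. So largeness is decided by the same recursion, with $t_e(r)$ as the threshold at length $r$.

## The truth-table reduction and the minimal pair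

**Step 1 (limits and wtt-completeness).** We check that nothing is lost from Theorem 1. By Lemma 6 (part (c)), the strings $\alpha_s\restriction n,\beta_s\restriction n$ are nondecreasing in $s$, so the limits $\alpha,\beta$ exist. Then $A=L(\alpha)$ and $B=L(\beta)$ are c.e., hence many-one reducible to $\emptyset'$. A request $n$ still strictly increases $\alpha\restriction n$ and $\beta\restriction n$, so the procedure "compute $\alpha\restriction n$, find $s$ with $\alpha_s\restriction n=\alpha\restriction n$, see whether $n$ has been requested by $s$" gives $\emptyset'\le_{wtt}A$, and the same with $\beta$ gives $\emptyset'\le_{wtt}B$.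

**Step 2 (a table for $\emptyset'$).** This step uses the correctness of the digit pairs. By Lemma 7, $(\alpha_s(n),\beta_s(n))$ is correct for $n$ at every $s$. Taking the limit, with $n=y+1$:
$$y\in\emptyset'\iff(\alpha(n),\beta(n))\in G_{n-1}. \tag{7}$$
Since $\alpha\restriction n$ and $\beta\restriction n$ are determined by $A$ and $B$ on the strings of length $n$, the right side of (7) is a truth-table condition on $A\oplus B$ computed from $y$; on finite patterns that do not come from left cuts, let the table say $0$. So $\emptyset'\le_{tt}A\oplus B$. And $A\oplus B\le_m\emptyset'$ because it is c.e.

**Step 3 (the minimal pair: the steps that survive).** Let $X(x)=p_e(x)^A=q_e(x)^B$ for all $x$, with $p_e,q_e$ total. We go through the seven steps of the section "Predicting the common value".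

If $e$ had a permanent label, set at level $n$ with $x,i,\sigma,\tau,S,T,u$, then no later request $\le n$ and no later action at level $\le n$ would occur. So $\alpha\restriction n=\sigma$ and $\beta\restriction n=\tau$ by Lemma 6 (part (c)), and since trees shrink, $\alpha\restriction u\in S$ and $\beta\restriction u\in T$. Then $p_e(x)^A=i\ne1-i=q_e(x)^B$, a contradiction. The choice of $n_0$ and $s_n$, and the facts (3) and (4), used only the rules for labels and actions, part (c), and the absence of permanent labels of $e$; these are as before. "$n$-ready" is defined as before.

If $(x,s)$ is $n$-ready, Lemma 9 and (4), case (stay), give the unique value $c_n(x,s)$ with the same defining property, where fresh-largeness now refers to $t_e(n)$ fresh children. It does not change with the stage, since $\alpha\restriction(n+1)$ is fixed after $s_n$ and the trees shrink. If $n\ge n_0$ is so large that $p_e(x)^{L(\gamma)}$ depends only on $\gamma\restriction n$, then $E^A_{x,c_n(x,s)}$ contains a path through $\alpha\restriction n$, so $c_n(x,s)=X(x)$.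

**Step 4 (the minimal pair: transfer between levels).** Here (move) has become more restrictive, so the argument must be redone. Let $n>n_0$, let $(x,s)$ be $n$-ready and $(n-1)$-ready, and suppose $c=c_{n-1}(x,s)\ne d=c_n(x,s)$. Let $F^A,F^B$ be the sets of fresh children of $\alpha_s\restriction(n-1),\beta_s\restriction(n-1)$. Since $e$ is eligible at level $n-1$, $j=\kappa_s(n-1,n-1)\ge e+1\ge1$. By Lemma 8,
$$|F^B|\ge3t_e(n-1)\ge t_e(n-1)+q_{n-1},\qquad |F^A|\ge3t_0(n-1)\ge4q_{n-1}.$$
Consider the $t_e(n-1)+q_{n-1}$ smallest elements $v$ of $F^B$. Fewer than $t_e(n-1)$ of them have $E^B_{x,d}$ $e$-large above $(\beta_s\restriction(n-1))v$; otherwise $E^B_{x,d}$ would be $e$-fresh-large at $\beta_s\restriction(n-1)$, although $c_{n-1}(x,s)=c\ne d$. Fewer than $q_{n-1}$ of them are not good, by Lemma 5(a) with $F=F^A$ and $R$ = "correct for $n$ at $s$". So there is a good $v$ among them such that $E^B_{x,d}$ is not $e$-large above $(\beta_s\restriction(n-1))v$. By Lemma 9 at level $n-1$, $E^B_{x,c}$ is $e$-large above it. As $E^A_{x,d}$ is $e$-fresh-large at $\alpha_s\restriction n$, $c=1-d$, and $e$ is eligible at level $n$ by (3), $e$ requires attention at level $n$ via $(x,d,(\beta_s\restriction(n-1))v)$, case (move). This contradicts (4). Hence $c_{n-1}(x,s)=c_n(x,s)$.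

**Step 5 (computing $X$).** The chain (5) now holds for the modified construction: for an $n_0$-ready $(x,s)$, take $n$ large enough for $x$ and $s^*>s$ such that $(x,s^*)$ is ready for all levels from $n_0$ to $n$; then $c_{n_0}(x,s)=c_{n_0}(x,s^*)=\dots=c_n(x,s^*)=X(x)$. From the finite information $n_0,s_{n_0}$ we find an $n_0$-ready $(x,s)$ and decide $c_{n_0}(x,s)$, which is possible because the construction is effective and largeness is decidable where it is asked. So $X$ is computable, and Theorem 2 is proved. $\blacksquare$
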